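# Complete sets of mutually unbiased bases: finitely many in every dimension

Throughout, $\mathrm i=\sqrt{-1}$ is set upright, while $i,j,k,l$ are indices. The space $\mathbb C^d$ carries the inner product $((x_i),(y_i))=\sum_i x_i\overline{y_i}$, and $\|\cdot\|$ on matrices is the Hilbert–Schmidt norm, $\|A\|^2=\operatorname{tr}A^*A$.

## 1. A continuous family somewhere? Dimensions 2, 3 and 4

**Definition (MUBs).** Two orthonormal bases $\mathcal B,\mathcal B'$ of $\mathbb C^d$ are *mutually unbiased* if $|(u,v)|$ is the same for all $u\in\mathcal B$, $v\in\mathcal B'$. Since $\sum_{v\in\mathcal B'}|(u,v)|^2=1$, the common value is $1/\sqrt d$. A *set of MUBs* is a set of orthonormal bases that are pairwise mutually unbiased. Such a set has at most $d+1$ members (we prove this in Section 3), and a set of $d+1$ MUBs is called *complete*.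

**Definition (equivalence).** Two sets of MUBs are *equivalent* if a unitary map of $\mathbb C^d$ carries the bases of the first onto the bases of the second. Basis vectors count only up to scalars of modulus $1$, and the order of vectors and of bases is ignored.

For example, in $\mathbb C^2$ the standard basis and $\frac1{\sqrt2}(1,1),\frac1{\sqrt2}(1,-1)$ are mutually unbiased.

We ask: is there a $d$ for which $\mathbb C^d$ has infinitely many pairwise inequivalent complete sets of MUBs?

Two facts are known. Complete sets exist whenever $d$ is a prime power. For $d=p^n$ even, the number of pairwise inequivalent complete sets is not bounded above by any polynomial in $d$. So the natural guess is yes: in some dimension there should be a continuous family. We test this guess.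

**Dimension 2.** Move the first basis to the standard one. Every vector of the other bases is then, up to a phase, $\frac1{\sqrt2}(1,x)$ with $|x|=1$, and its partner is $\frac1{\sqrt2}(1,-x)$. A diagonal unitary makes the second basis the one with $x=1$. A vector of the third basis satisfies $|1+x|^2=|1-x|^2=2$, so $\operatorname{Re}x=0$ and $x=\pm\mathrm i$. The third basis is $\frac1{\sqrt2}(1,\mathrm i),\frac1{\sqrt2}(1,-\mathrm i)$. There is one class.

**Dimension 3.** Let $\omega=e^{2\pi\mathrm i/3}$. We use twice that three numbers of modulus $1$ with sum $0$ are $\tau,\tau\omega,\tau\omega^2$ in some order, with $|\tau|=1$. Move the first basis to the standard one. The other vectors become $\frac1{\sqrt3}(1,x,y)$ with $|x|=|y|=1$; we drop the factor $\frac1{\sqrt3}$. A diagonal unitary puts $(1,1,1)$ into the second basis. The other two vectors $(1,a,b)$ of that basis satisfy $1+a+b=0$, so they are $(1,\omega,\omega^2)$ and $(1,\omega^2,\omega)$. A vector $(1,x,y)$ of a further basis must satisfy, for $j=0,1,2$,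
$$3=|1+\omega^jx+\omega^{-j}y|^2=3+2\operatorname{Re}\big(\omega^j z\big),\qquad z=x+\bar y+\bar xy .$$
So $\operatorname{Re}(\omega^jz)=0$ for all $j$, hence $z=0$. The numbers $x,\bar y,\bar xy$ have modulus $1$, sum $0$ and product $1$, so they are $\tau,\tau\omega,\tau\omega^2$ with $\tau^3=1$: they are the three cube roots of unity in some order. Exactly six vectors remain, namely $(1,x,y)$ with $x,y$ cube roots of unity and $xy\ne1$. Take two different ones, $(1,x,y)$ and $(1,x',y')$, and put $r=x\bar x'$, $s=y\bar y'$. If $xy=x'y'$, then $rs=1$ and $r\ne1$, so $1+r+s=0$ and the vectors are orthogonal. If $xy\neq x'y'$, then $rs\ne1$, so $(1,r,s)$ is itself one of the six and $|1+r+s|^2=3$. So the six vectors form exactly two bases ($xy=\omega$ and $xy=\omega^2$), and these are unbiased. Again there is one class.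

**Dimension 4, pairs only.** Let $e=e^{\mathrm i\theta}$ and let $\frac12H_\theta$ be the unitary matrix with
$$H_\theta=\begin{pmatrix}1&1&1&1\\1&e&-1&-e\\1&-1&1&-1\\1&-e&-1&e\end{pmatrix}.$$
One checks that the columns are pairwise orthogonal; for columns 2 and 4 the sum is $1-1+1-1=0$. So the standard basis and the columns of $\frac12H_\theta$ are unbiased for every $\theta$. These pairs fall into infinitely many classes. To see it, consider the set $\operatorname{Val}$ of all numbers $16\operatorname{tr}(PQP'Q')$, where $P,P'$ run over the projections of one basis and $Q,Q'$ over those of the other. It does not depend on phases or on orders (for the order of the two bases use $\operatorname{tr}(QPQ'P')=\operatorname{tr}(PQ'P'Q)$), and it is a unitary invariant. For our pair it consists of the numbers $h_{ij}\overline{h_{kj}}h_{kl}\overline{h_{il}}$ with $H_\theta=(h_{ij})$. It is finite, and it contains $h_{22}\overline{h_{12}}h_{11}\overline{h_{21}}=e^{\mathrm i\theta}$. If the pairs for $\theta$ and $\theta'$ are equivalent, then $e^{\mathrm i\theta'}$ lies in the finite set $\operatorname{Val}(\theta)$.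 So each class contains only finitely many $\theta\in[0,2\pi)$.

So continuous families of unbiased bases do exist. The test shows that the guess depends on how many bases we demand. For complete sets it turns out to be wrong in every dimension.

## 2. What is true for $d+1$, $d$ and fewer bases

For $d=1$ there is only one orthonormal basis up to phases, so everything is trivial. From now on $d\ge2$.

**Theorem 1.** For every $d$, $\mathbb C^d$ has only finitely many complete sets of MUBs up to equivalence. So no $d$ admits infinitely many pairwise inequivalent complete sets.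

**Theorem 2.** The number of equivalence classes of complete sets is at most $4\cdot7^{\,m-1}$ with $m=2(d-1)^2(d+1)$. Every complete set of MUBs is equivalent to one in which all coordinates of all basis vectors (with suitable phases) are algebraic numbers.

**Theorem 3.** There are also only finitely many equivalence classes of sets of $d$ MUBs in $\mathbb C^d$.

**Theorem 4.** Let $d=p^n$ with $p$ prime and $n\ge2$. There are infinitely many pairwise inequivalent sets of $p^{n-1}+1$ MUBs in $\mathbb C^d$. For $d=4$ this gives sets of $3=d-1$ MUBs, so "$d$" in Theorem 3 cannot be replaced by "$d-1$" in general.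

Sections 3 to 7 prove Theorem 1, and Sections 8, 9, 10 prove the other three.

## 3. A basis as a subspace of the traceless Hermitian matrices

Let $\mathfrak h$ be the real vector space of traceless Hermitian $d\times d$ matrices with $\langle A,B\rangle=\operatorname{tr}AB$. Its dimension is $d^2-1$. Describe an ordered orthonormal basis $u_{a1},\dots,u_{ad}$ by the unitary matrix $U_a$ with these columns. Let $P_{ai}$ be the orthogonal projection onto $\mathbb Cu_{ai}$, and let
$$H_a=\operatorname{span}_{\mathbb R}\{P_{ai}-\tfrac1d1:\ 1\le i\le d\}\subset\mathfrak h .$$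
Then $\mathbb R1\oplus H_a$ is the space of Hermitian matrices that are diagonal in basis $a$. It has orthonormal basis $P_{a1},\dots,P_{ad}$, and $\dim H_a=d-1$. Since
$$\langle P_{ai}-\tfrac1d1,\;P_{bj}-\tfrac1d1\rangle=|(u_{ai},u_{bj})|^2-\tfrac1d,\tag{1}$$
bases $a$ and $b$ are unbiased if and only if $H_a\perp H_b$.

Two consequences follow. First, $k$ MUBs give $k$ pairwise orthogonal subspaces of dimension $d-1$ in dimension $d^2-1=(d+1)(d-1)$, so $k\le d+1$. Second, a complete set, indexed by $a=0,\dots,d$, fills the space: $\mathfrak h=\bigoplus_{a=0}^dH_a$ orthogonally. If $\Pi_a$ is the orthogonal projection of $\mathfrak h$ onto $H_a$, then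
$$\sum_{a=0}^d\Pi_a=1 .\tag{2}$$
This identity is how completeness will enter.

*Example ($d=2$).* Here $\mathfrak h$ has the orthogonal basis of Pauli matrices $\sigma_1,\sigma_2,\sigma_3$, with $\|\sigma_r\|^2=2$. Each basis of $\mathbb C^2$ gives a line $H_a$, and a complete set is a triple of pairwise orthogonal lines in a 3-space.

## 4. Linearizing the equations

**Why counting equations does not settle it.** One may first try to count parameters. Take pairs, with the first basis standard. The second is a unitary $U$ modulo phases of rows and columns, which leaves $d^2-(2d-1)=(d-1)^2$ real parameters. The conditions $|U_{ij}|^2=\frac1d$ concern a matrix whose row and column sums are automatically $1$, so they amount to $(d-1)^2$ conditions. The count predicts isolated solutions in every dimension, yet in dimension 4 we found a curve of inequivalent ones. So counting cannot be trusted, and we must examine whether the linearized equations are nondegenerate.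

**The configuration space.** Let $\mathcal X=U(d)^{d+1}$. Let $\mathbb T$ be the group of diagonal unitary matrices. The compact group $\mathcal G=U(d)\times\mathbb T^{d+1}$ acts on $\mathcal X$ by
$$(V,(t_a))\cdot(U_a)=(VU_at_a^{-1}).$$
Let
$$\Phi:\mathcal X\to\mathbb R^{\binom{d+1}2d^2},\qquad \Phi(U)=\big(|(u_{ai},u_{bj})|^2\big)_{a<b;\,i,j}=\big(\operatorname{tr}P_{ai}P_{bj}\big)_{a<b;\,i,j}.$$
It is smooth and $\mathcal G$-invariant. The set $\mathcal M=\Phi^{-1}(\frac1d,\dots,\frac1d)$ is the compact set of ordered complete sets of MUBs. Points in the same $\mathcal G$-orbit are equivalent complete sets, so Theorem 1 follows once we know that $\mathcal M$ consists of finitely many orbits.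

**Tangent vectors.** Fix $x=(U_a)\in\mathcal M$. A tangent vector of $\mathcal X$ at $x$ is a tuple of Hermitian matrices $(Y_a)$, the velocity of the curve $\theta\mapsto(e^{\mathrm i\theta Y_a}U_a)$. Along it $\frac{d}{d\theta}P_{ai}=\mathrm i[Y_a,P_{ai}]$ at $\theta=0$. For $a\ne b$ put
$$C^{ab}_{ij}=\mathrm i[P_{ai},P_{bj}]\in\mathfrak h ,\qquad\text{so that } C^{ba}_{ji}=-C^{ab}_{ij}.$$
By cyclicity of the trace, $\operatorname{tr}(\mathrm i[Y,P]Q)=\operatorname{tr}(Y\,\mathrm i[P,Q])$. Hence
$$d\Phi_x(Y)_{ai,bj}=\operatorname{tr}(\mathrm i[Y_a,P_{ai}]P_{bj})+\operatorname{tr}(P_{ai}\,\mathrm i[Y_b,P_{bj}])=\operatorname{tr}\big((Y_a-Y_b)C^{ab}_{ij}\big).\tag{3}$$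

**Trivial tangent vectors.** A one-parameter subgroup of $\mathcal G$ moves $U_a$ to $e^{\mathrm i\theta Y}U_ae^{-\mathrm i\theta D_a}=e^{\mathrm i\theta Y}e^{-\mathrm i\theta U_aD_aU_a^*}U_a$ with $D_a$ real diagonal. The matrix $U_aD_aU_a^*$ is an arbitrary element of $\mathbb R1\oplus H_a$. Recall that an orbit of a compact Lie group acting smoothly is a compact embedded submanifold, whose tangent space is the image of the Lie algebra. So
$$T_x(\mathcal Gx)=\{(Y+Z_a)_a:\ Y\text{ Hermitian},\ Z_a\in\mathbb R1\oplus H_a\}.\tag{4}$$
By invariance of $\Phi$ these vectors lie in $\ker d\Phi_x$. We want to show that nothing else does.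

**Proposition 2 (infinitesimal rigidity).** Let $Y_a$ $(0\le a\le d)$ be Hermitian with $\operatorname{tr}\big((Y_a-Y_b)C^{ab}_{ij}\big)=0$ for all $a\ne b$ and all $i,j$. Then there are a Hermitian $Y$ and $Z_a\in\mathbb R1\oplus H_a$ with $Y_a=Y+Z_a$ for all $a$.

It will come from a quantitative estimate, Proposition 1, which we now prepare.

## 5. The operators $K_{ab}$: an upper bound and an exact sum

Fix a complete set. For $a\neq b$ and $Y\in\mathfrak h$ put
$$K_{ab}Y=\sum_{i,j}\langle Y,C^{ab}_{ij}\rangle C^{ab}_{ij}.$$
Then $\langle Y,K_{ab}Y\rangle=\sum_{i,j}\langle Y,C^{ab}_{ij}\rangle^2$. So $K_{ab}$ is symmetric and positive semidefinite, and $K_{ab}=K_{ba}$ because $C^{ba}_{ji}=-C^{ab}_{ij}$. The sum of squares of all components (3) is the quadratic form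
$$Q(Y)=\sum_{a<b}\langle Y_a-Y_b,K_{ab}(Y_a-Y_b)\rangle\qquad(Y_a\in\mathfrak h).\tag{5}$$

*Example ($d=2$).* Let $\{a,b,c\}=\{1,2,3\}$ and $P_{a,\pm}=\frac12(1\pm\sigma_a)$. For signs $\varepsilon,\delta$ we get $C^{ab}_{\varepsilon\delta}=\frac{\varepsilon\delta}4\mathrm i[\sigma_a,\sigma_b]=\pm\frac{\varepsilon\delta}{2}\sigma_c$. So $K_{ab}Y=4\cdot\frac14\langle Y,\sigma_c\rangle\sigma_c=2\Pi_cY$, since $\|\sigma_c\|^2=2$. The eigenvalues are $0$ and $2=4/d$.

**Lemma 1.** $0\le K_{ab}\le\frac4d$.

*Proof.* The purpose is an upper bound for each single pair, and only unbiasedness of $a$ and $b$ is used. The products $P_{ai}P_{bj}$ are orthogonal: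
$$\operatorname{tr}\big((P_{ai}P_{bj})^*P_{ak}P_{bl}\big)=\operatorname{tr}(P_{bj}P_{ai}P_{ak}P_{bl})=\delta_{ik}\delta_{jl}\operatorname{tr}(P_{ai}P_{bj})=\tfrac1d\delta_{ik}\delta_{jl}.$$
For real $c_{ij}$ put $X=\sum c_{ij}P_{ai}P_{bj}$. Then $\sum c_{ij}C^{ab}_{ij}=\mathrm i(X-X^*)$, so
$$\Big\|\sum c_{ij}C^{ab}_{ij}\Big\|\le2\|X\|=2\Big(\tfrac1d\sum c_{ij}^2\Big)^{1/2}.$$
So the operator $T_{ab}:\mathbb R^{d^2}\to\mathfrak h$, $c\mapsto\sum c_{ij}C^{ab}_{ij}$, satisfies $\|T_{ab}\|^2\le4/d$. Its adjoint is $Y\mapsto(\langle Y,C^{ab}_{ij}\rangle)_{ij}$, so $K_{ab}=T_{ab}T_{ab}^*$ and $\|K_{ab}\|\le 4/d$. $\square$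

**Lemma 2.** If $Y\in\mathfrak h$ and $Y\perp H_a$, then $\sum_{b\ne a}\langle Y,K_{ab}Y\rangle=2\|Y\|^2$.

*Proof.* The purpose is to compute the diagonal terms of $Q$ exactly, and here completeness is used. Put $A_i=\mathrm i[Y,P_{ai}]\in\mathfrak h$. By cyclicity, $\langle Y,C^{ab}_{ij}\rangle=\operatorname{tr}(\mathrm iY[P_{ai},P_{bj}])=\langle A_i,P_{bj}\rangle$. The $P_{bj}$ form an orthonormal basis of $\mathbb R1\oplus H_b$ and $A_i\perp1$, so $\sum_j\langle A_i,P_{bj}\rangle^2=\|\Pi_bA_i\|^2$. Moreover $\langle A_i,P_{ak}\rangle=\operatorname{tr}(\mathrm iY[P_{ai},P_{ak}])=0$, so $\Pi_aA_i=0$. By (2),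
$$\sum_{b\ne a}\langle Y,K_{ab}Y\rangle=\sum_i\sum_{b\ne a}\|\Pi_bA_i\|^2=\sum_i\|A_i\|^2 .$$
Write $Y=(y_{kl})$ in basis $a$. The matrix $[Y,P_{ai}]$ has the entries $y_{ki}$ ($k\ne i$) in column $i$, the entries $-y_{il}$ ($l\neq i$) in row $i$, and zeros elsewhere. So $\|A_i\|^2=2\sum_{k\ne i}|y_{ki}|^2$. Summing over $i$ gives $2\sum_{k\ne i}|y_{ki}|^2=2\|Y\|^2$, because $y_{ii}=\operatorname{tr}(YP_{ai})=0$ ($Y$ is traceless and orthogonal to $H_a$). $\square$

*Check ($d=2$).* For $Y\perp\sigma_a$ we have $K_{ab}+K_{ac}=2(\Pi_c+\Pi_b)$, which indeed acts on $Y$ as multiplication by $2$.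

## 6. Centering $K_{ab}$ at $2/d$

**Where the direct estimate stops.** Subtracting elements of $\mathbb R1\oplus H_a$ from $Y_a$ is trivial, so assume $Y_a\in\mathfrak h$ and $Y_a\perp H_a$. Let $N=\sum_a\|Y_a\|^2$. Expanding (5) and using $K_{ab}=K_{ba}$ and Lemma 2,
$$Q(Y)=\sum_a\sum_{b\ne a}\langle Y_a,K_{ab}Y_a\rangle-\sum_{a\ne b}\langle Y_a,K_{ab}Y_b\rangle=2N-\sum_{a\ne b}\langle Y_a,K_{ab}Y_b\rangle,\tag{6}$$
with sums over ordered pairs. Also
$$\sum_{a\ne b}\|Y_a\|\|Y_b\|=\Big(\sum_a\|Y_a\|\Big)^2-N\le(d+1)N-N=dN.\tag{7}$$
With $\|K_{ab}\|\le4/d$ this bounds the cross term by $4N$, and we only get $Q\ge-2N$. Using positivity instead, $2\langle Y_a,K_{ab}Y_b\rangle\le\langle Y_a,K_{ab}Y_a\rangle+\langle Y_b,K_{ab}Y_b\rangle$ bounds the cross term by $2N$ and gives $Q\ge0$, which we knew. No argument at this level of generality can do better. For $W\in\mathfrak h$ the tuple $Y_a=(1-\Pi_a)W$ is orthogonal to $H_a$ and is trivial in the sense of (4), so $Q(Y)=0$. We have not yet removed the common part of the $Y_a$.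

**The remedy.** Remove the common part by the condition $\sum_aY_a=0$. This condition says something about $\sum_{a\ne b}\langle Y_a,Y_b\rangle$, so it acts only on a scalar part of $K_{ab}$. Therefore split off a scalar. The spectrum of $K_{ab}$ lies in $[0,\frac4d]$, and subtracting the midpoint $\frac2d$ halves the norm bound. The cross term then costs $2N$ instead of $4N$, which cancels the $2N$ in (6) exactly, and the scalar part leaves a small positive rest.

**Proposition 1.** Let $Y_a\in\mathfrak h$ $(0\le a\le d)$ with $Y_a\perp H_a$ and $\sum_aY_a=0$. Then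
$$\sum_{a<b}\sum_{i,j}\langle Y_a-Y_b,C^{ab}_{ij}\rangle^2\ \ge\ \frac2d\sum_a\|Y_a\|^2 .$$

*Proof.* The left side is $Q(Y)$, given by (6). Write $K_{ab}=\frac2d+L_{ab}$; by Lemma 1, $\|L_{ab}\|\le\frac2d$. From $\sum_aY_a=0$ we get $\sum_{a\ne b}\langle Y_a,Y_b\rangle=\|\sum_aY_a\|^2-N=-N$. With (7),
$$\sum_{a\ne b}\langle Y_a,K_{ab}Y_b\rangle\le-\tfrac2dN+\tfrac2d\cdot dN .$$
So $Q(Y)\ge2N+\frac2dN-2N=\frac2dN$. $\square$

*Remark.* With another scalar $\mu\in[0,\frac4d]$ the same computation gives $Q\ge\big(2+\mu-d\max(\mu,\frac4d-\mu)\big)N$. For $\mu\le\frac2d$ the bracket is $-2+(d+1)\mu$, which is increasing. For $\mu\ge\frac2d$ it is $2-(d-1)\mu$, which is decreasing. So the midpoint is the best choice.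

*Check ($d=2$).* For each $c$, let $\{a,b,c\}=\{1,2,3\}$. Only $Y_a$ and $Y_b$ have components along the unit vector $\sigma_c/\sqrt2$; call them $y$ and $y'$. The condition $\sum Y_a=0$ gives $y'=-y$. Since $K_{ab}=2\Pi_c$, this direction contributes $2(2y)^2=8y^2$ to $Q$ and $2y^2$ to $N$. So $Q=4N$, consistent with $Q\ge\frac2dN=N$.

*Proof of Proposition 2.* The purpose is to bring an arbitrary solution of the linearized equations into the situation of Proposition 1 by trivial modifications.

**Step 1: which modifications are allowed.** Subtracting one common matrix from all $Y_a$ does not change the hypothesis. Nor does subtracting $Z_a\in\mathbb R1\oplus H_a$ from $Y_a$: indeed $\operatorname{tr}C^{ab}_{ij}=0$ and $\operatorname{tr}(P_{ak}[P_{ai},P_{bj}])=\operatorname{tr}([P_{ak},P_{ai}]P_{bj})=0$, and the same holds for index $b$ because $C^{ab}_{ij}=-C^{ba}_{ji}$. Nor do these modifications affect the conclusion.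

**Step 2: make $Y_a\perp H_a$ and the sum zero.** By Step 1 we may assume $Y_a\in\mathfrak h$ and $Y_a\perp H_a$. Put $W=\frac1d\sum_aY_a\in\mathfrak h$ and replace $Y_a$ by $Y_a-(1-\Pi_a)W=Y_a-W+\Pi_aW$. This is an allowed modification, and the new $Y_a$ is still orthogonal to $H_a$. By (2) the new sum is $dW-\big((d+1)-1\big)W=0$.

**Step 3: conclude.** The left side in Proposition 1 vanishes by hypothesis, so all modified $Y_a$ are $0$. Undoing the modifications, the original tuple is $(Y+Z_a)$ with $Y$ Hermitian and $Z_a\in\mathbb R1\oplus H_a$. $\square$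

## 7. Orbits are open in $\mathcal M$: proof of Theorem 1

By (3), (4), Proposition 2 and the invariance of $\Phi$, for every $x\in\mathcal M$,
$$\ker d\Phi_x=T_x(\mathcal Gx).\tag{8}$$

**Step 1: near $x$, the set $\mathcal M$ contains only points of $\mathcal Gx$.** This turns the first-order statement (8) into a statement about actual solutions. Choose a submanifold $\Sigma\ni x$ of $\mathcal X$ with $T_x\Sigma\oplus T_x(\mathcal Gx)=T_x\mathcal X$. By (8), $d\Phi_x$ is injective on $T_x\Sigma$. So $\Phi|_\Sigma$ is an immersion at $x$, and after shrinking $\Sigma$ the map $\Phi|_\Sigma$ is injective. The map $\mathcal G\times\Sigma\to\mathcal X$, $(g,s)\mapsto gs$, has at $(e,x)$ a differential with image $T_x(\mathcal Gx)+T_x\Sigma=T_x\mathcal X$. It is a submersion there, so $\mathcal G\Sigma$ contains a neighborhood $\mathcal N$ of $x$. Let $y\in\mathcal M\cap\mathcal N$ and write $y=gs$ with $g\in\mathcal G$, $s\in\Sigma$. Then $\Phi(s)=\Phi(y)=\Phi(x)$, so $s=x$ by injectivity and $y=gx\in\mathcal Gx$.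

**Step 2: compactness.** This passes from isolated to finite. Step 1 applies to every $x\in\mathcal M$, so every orbit contained in $\mathcal M$ is open in $\mathcal M$. The compact space $\mathcal M$ is a disjoint union of open orbits, so there are finitely many. Each equivalence class of complete sets contains at least one orbit. This proves Theorem 1. $\blacksquare$

## 8. A normal form, an explicit bound and algebraic coordinates: proof of Theorem 2

Call $(U_a)\in\mathcal M$ *normalized* if $U_0=1$, all first-row entries of $U_1,\dots,U_d$ equal $1/\sqrt d$, and all entries of the first column of $U_1$ equal $1/\sqrt d$. For $d=2$, Section 1 shows that $\sqrt2\,U_1=\begin{pmatrix}1&1\\1&-1\end{pmatrix}$ and $\sqrt2\,U_2=\begin{pmatrix}1&1\\\pm\mathrm i&\mp\mathrm i\end{pmatrix}$, so there are two normalized points.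

**Step 1: every orbit in $\mathcal M$ contains exactly one normalized point.** This lets us count points instead of orbits.

Existence. Apply $V=U_0^{-1}$, so that $U_0=1$. By unbiasedness all entries of the other $U_a$ have modulus $1/\sqrt d$. Column phases make the first rows of $U_1,\dots,U_d$ equal to $1/\sqrt d$. Now apply the diagonal unitary $V$ with $V_{11}=1$ that makes the first column of $U_1$ constant. The first rows do not change, and $U_0$ becomes $V$. Restore $U_0=1$ by the column phases $t_0=V$.

Uniqueness. Let $VU_at_a^{-1}=U_a'$ with both points normalized. For $a=0$ this says $V=t_0$, so $V$ is diagonal. The first column of $U_1$ shows that $V$ maps $(1,\dots,1)$ to a multiple of itself, so $V=\lambda1$. The first rows give $\lambda t_a^{-1}=1$ for $a\ge1$. So $U_a'=\lambda U_at_a^{-1}=U_a$ for $a\ge1$, and $U'_0=1=U_0$.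

By Theorem 1 the set $\mathcal N_0$ of normalized points is finite. It has as many points as $\mathcal M$ has orbits, hence at least as many as there are classes.

**Step 2: $\mathcal N_0$ as a real algebraic set.** This makes effective theorems applicable. Put $h^a=\sqrt d\,U_a$ for $1\le a\le d$. The entries not fixed by the normalization are $(d-1)^2$ entries of $h^1$ and $d(d-1)$ entries of each of the $d-1$ matrices $h^2,\dots,h^d$; the fixed entries equal $1$. Their real and imaginary parts give
$$2\big[(d-1)^2+(d-1)\cdot d(d-1)\big]=2(d-1)^2(d+1)=m$$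
real variables. In these variables, $\mathcal N_0$ is the set of solutions in $\mathbb R^m$ of
$$|h^a_{ij}|^2=1,\qquad\sum_ih^a_{ij}\overline{h^a_{il}}=0\ (j\ne l),\qquad\Big|\sum_ih^a_{ij}\overline{h^b_{il}}\Big|^2=d\ (a\ne b).$$
The first equations say that basis $a$ is unbiased to the standard basis, and they also normalize the columns. The second say that $U_a$ is unitary. The third say that $|(u_{aj},u_{bl})|^2=d/d^2=1/d$. Taking real and imaginary parts, these are polynomial equations with rational coefficients and degree at most $4$.

**Step 3: the bound.** By Milnor (*On the Betti numbers of real varieties*, Proc. AMS 15 (1964)), a real algebraic set in $\mathbb R^m$ defined by polynomials of degree at most $k$ has sum of Betti numbers at most $k(2k-1)^{m-1}$; in particular it has at most that many components. The components of the finite set $\mathcal N_0$ are its points. With $k=4$ we get $|\mathcal N_0|\le4\cdot7^{m-1}$.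

**Step 4: algebraicity.** This shows that every point of $\mathcal N_0$ has algebraic coordinates. By the Tarski–Seidenberg theorem, the projection of $\mathcal N_0$ to a coordinate axis is a finite union of sets, each defined by finitely many conditions $f=0$, $g>0$ with $f,g\in\mathbb Q[x]$. Suppose a point $\xi$ of the projection is transcendental, and take one of these sets containing $\xi$. Each $f$ in its description vanishes at $\xi$, so $f$ is the zero polynomial. Only the strict inequalities matter, and they hold on an interval around $\xi$. So the projection contains an interval, contradicting finiteness. Hence all real and imaginary parts of the $h^a_{ij}$ are algebraic, and so are the entries of $U_a=h^a/\sqrt d$. Every complete set, ordered somehow, lies in the orbit of a normalized point, which proves the last claim. $\blacksquare$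

## 9. From $d$ bases to $d+1$: proof of Theorem 3

The next lemma is due to M. Weiner (*A gap for the maximum number of mutually unbiased bases*, Proc. AMS 141 (2013)). We prove it in full.

**Lemma 3.** Any $d$ MUBs in $\mathbb C^d$ extend to a complete set.

Let $P_{ai}$ $(1\le a\le d)$ be the projections of the given bases. The orthogonal complement of $\bigoplus_{a=1}^dH_a$ in $\mathfrak h$ has dimension $d^2-1-d(d-1)=d-1$, which is the right dimension for one more $H_a$. Let $\mathcal C=\mathbb R1\oplus\big(\bigoplus_{a=1}^dH_a\big)^\perp$, of dimension $d$. We must show that $\mathcal C$ is the space of real diagonal matrices in some orthonormal basis. The difficulty is that nothing yet says its elements commute. Choose an orthonormal basis of $\mathcal C$ of Hermitian matrices $C_0=\frac1{\sqrt d}1,C_1,\dots,C_{d-1}$, so that $C_k$ is traceless for $k\ge1$.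

Recall the swap $\mathsf S(v\otimes w)=w\otimes v$ on $\mathbb C^d\otimes\mathbb C^d$. With matrix units $e_{kl}$ we have $\mathsf S=\sum_{k,l}e_{kl}\otimes e_{lk}$. The partial trace over the second factor is the linear map with $X\otimes Y\mapsto X\operatorname{tr}Y$. It sends $(X\otimes Y)\mathsf S=\sum Xe_{kl}\otimes Ye_{lk}$ to $\sum_{k,l}Xe_{kl}Y_{kl}=XY$. Finally $\mathsf S(1\otimes A)=(A\otimes1)\mathsf S$.

**Step 1: a formula for $\sum P_{ai}\otimes P_{ai}$.** This collects the given bases into one operator. For a real subspace of the Hermitian matrices, $\sum_rG_r\otimes G_r$ is the same for all orthonormal bases $(G_r)$, by invariance under real orthogonal changes of basis. For the whole space, use the basis $e_{kk}$, $\frac1{\sqrt2}(e_{kl}+e_{lk})$, $\frac{\mathrm i}{\sqrt2}(e_{kl}-e_{lk})$ with $k<l$. The last two kinds contribute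
$$\tfrac12\big[(e_{kl}+e_{lk})^{\otimes2}-(e_{kl}-e_{lk})^{\otimes2}\big]=e_{kl}\otimes e_{lk}+e_{lk}\otimes e_{kl},$$
so the sum is $\mathsf S$. For $\mathbb R1\oplus H_a$ the sum is $\sum_iP_{ai}\otimes P_{ai}$, and it equals $\frac1d1\otimes1$ plus the sum over a basis of $H_a$. Put $\Theta=\sum_kC_k\otimes C_k$, the sum for $\mathcal C$. The Hermitian matrices are the orthogonal sum of $\mathcal C$ and $H_1,\dots,H_d$, so the sums over bases of $H_1,\dots,H_d$ add up to $\mathsf S-\Theta$, and
$$\sum_{a,i}P_{ai}\otimes P_{ai}=\mathsf S-\Theta+1\otimes1 .$$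

**Step 2: $\Theta=\Theta\mathsf S$.** Restrict to the antisymmetric subspace. There $\mathsf S+1\otimes1=0$. Also $P_{ai}\otimes P_{ai}$, the projection onto the line of $u_{ai}\otimes u_{ai}$, vanishes there, because $u_{ai}\otimes u_{ai}$ is symmetric. So $\Theta$ vanishes on the antisymmetric subspace, which is the range of $1-\mathsf S$. Hence $\Theta(1-\mathsf S)=0$.

**Step 3: identities for the $C_k$.** Multiply $\Theta=\Theta\mathsf S$ on the right by $1\otimes A$, use $\Theta\mathsf S(1\otimes A)=\Theta(A\otimes1)\mathsf S=\sum_k(C_kA\otimes C_k)\mathsf S$, and take the partial trace over the second factor: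
$$\sum_kC_k\operatorname{tr}(C_kA)=\sum_kC_kAC_k\qquad\text{for all }A .$$
For $A=1$ the left side is $C_0\operatorname{tr}C_0=1$, so $\sum_kC_k^2=1$. For $A=C_l$ we get $\sum_kC_kC_lC_k=C_l$.

**Step 4: the $C_k$ commute.** The commutator $[C_k,C_l]$ is skew-Hermitian, so $\|[C_k,C_l]\|^2=-\operatorname{tr}[C_k,C_l]^2=2\operatorname{tr}(C_k^2C_l^2)-2\operatorname{tr}(C_kC_lC_kC_l)$. By Step 3,
$$\sum_{k,l}\|[C_k,C_l]\|^2=2\operatorname{tr}1-2\sum_l\operatorname{tr}C_l^2=2d-2d=0 .$$

**Step 5: the new basis.** The commuting Hermitian matrices in $\mathcal C$ are simultaneously diagonal in some orthonormal basis. As $\dim\mathcal C=d$, $\mathcal C$ consists of all real diagonal matrices in that basis. Its traceless part is orthogonal to $H_1,\dots,H_d$, so by (1) the new basis is unbiased to the given ones. $\square$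

*Proof of Theorem 3.* Choose a representative of each of the finitely many classes of complete sets. By Lemma 3, a set of $d$ MUBs arises by deleting one basis from a complete set, so it is equivalent to a representative with one basis deleted. The number of classes of sets of $d$ MUBs is therefore at most $d+1$ times the number of classes of complete sets, which is finite by Theorem 1. $\blacksquare$

## 10. Rotating one basis: proof of Theorem 4

**A family of triples in dimension 4.** Let $X,Y,Z$ be the Pauli matrices and write $XY$ for $X\otimes Y$, and so on, and $I$ for the identity. The triples $\{ZI,IZ,ZZ\}$, $\{XI,IX,XX\}$, $\{ZX,XY,YZ\}$ each consist of commuting matrices. Together with the identity, each spans a 4-dimensional commutative algebra, so each has a joint eigenbasis; call these $B_c,B_a,B_b$. Different Pauli products are orthogonal, so the three bases are unbiased. Conjugate the second triple by $e^{\mathrm i\varphi Z}\otimes1$. Since $e^{\mathrm i\varphi Z}Xe^{-\mathrm i\varphi Z}=\cos2\varphi\,X-\sin2\varphi\,Y=:X_\varphi$, it becomes $\{X_\varphi I,\,IX,\,X_\varphi X\}$.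 Its members are combinations of $XI,YI,IX,XX,YX$, none of which occurs in the other two triples. So the rotated basis stays unbiased to $B_c$ and $B_b$ for every $\varphi$. It does not stay unbiased to the joint eigenbasis of $\{YI,IY,YY\}$ once $\sin2\varphi\ne0$, because $X_\varphi I$ has a $YI$-component. The general proof keeps exactly those bases that the rotation cannot reach, and then shows that the motion is not trivial.

**Step 1: a complete set from a finite field.** This provides the bases to choose from. Let $q=p^n$, $n\ge2$, $\mathbb F=\mathbb F_q$, $\omega=e^{2\pi\mathrm i/p}$, and let $\operatorname{Tr}$ be the trace to $\mathbb F_p$. On $\mathbb C^{\mathbb F}$ with standard basis $(e_x)_{x\in\mathbb F}$ let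
$$D_{(\alpha,\beta)}e_x=\omega^{\operatorname{Tr}(\beta x)}e_{x+\alpha}.$$
(If one takes $q=2$ here, $D_{(1,0)}=X$ and $D_{(0,1)}=Z$.) On $E=\mathbb F^2$ let $[(\alpha,\beta),(\alpha',\beta')]=\operatorname{Tr}(\alpha\beta'-\alpha'\beta)$. This is an alternating $\mathbb F_p$-form, nondegenerate because the trace form of $\mathbb F$ is. The $D_v$ are unitary. Applying both sides to $e_x$ gives $D_{(\alpha,\beta)}D_{(\alpha',\beta')}=\omega^{\operatorname{Tr}(\beta\alpha')}D_{(\alpha+\alpha',\beta+\beta')}$. So $D_vD_w$ is a scalar multiple of $D_{v+w}$, and $D_vD_w=\omega^{-[v,w]}D_wD_v$. In particular $D_v$ and $D_w$ commute if and only if $[v,w]=0$. The trace of $D_{(\alpha,\beta)}$ is $0$ if $\alpha\ne0$, and it is $\sum_x\omega^{\operatorname{Tr}(\beta x)}$ if $\alpha=0$, which is $0$ unless $\beta=0$. As $D_v^*D_w$ is a multiple of $D_{w-v}$, it follows that $\operatorname{tr}(D_v^*D_w)=q\delta_{vw}$. Thus the $D_v$ form an orthogonal basis of the space of all matrices, and we may speak of the $D_u$-coefficient of a matrix.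

Let $L_s$ $(s\in\mathbb F\cup\{\infty\})$ be the $q+1$ one-dimensional $\mathbb F$-subspaces of $E$. They partition $E\setminus0$. Each has $q$ elements and is totally isotropic, since proportional vectors satisfy $\alpha\beta'-\alpha'\beta=0$. Since $\dim_{\mathbb F_p}E=2n$ and $\dim_{\mathbb F_p}L_s=n$, we have $L_s^\perp=L_s$. Let $\mathcal A_s$ be the span of $\{D_v:v\in L_s\}$. It is a commutative $*$-algebra of dimension $q$. Commuting normal matrices are simultaneously diagonalizable, so $\mathcal A_s$ is the algebra of all matrices diagonal in some orthonormal basis $B_s$. By (1), two bases are unbiased if and only if the traceless parts of their diagonal algebras are orthogonal. The traceless part of $\mathcal A_s$ is the span of the $D_v$ with $v\in L_s\setminus0$. So the $B_s$ are mutually unbiased.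

**Step 2: which bases to keep.** This selects the bases that will not feel the rotation. Fix $c\ne a$ and $0\ne u\in L_c$. If $0\ne v\in L_a$, then $u-v\notin L_a$ (else $u\in L_a\cap L_c=0$) and $u-v\notin L_c$ (else $v\in L_c\cap L_a=0$). So $u-v\in L_b$ for a unique $b=b(v)\notin\{a,c\}$. The map $v\mapsto b(v)$ is injective: if $b(v)=b(v')=b$, then $v-v'\in L_a\cap L_b=0$. Since $u\notin L_a=L_a^\perp$, the $\mathbb F_p$-linear map $v\mapsto[v,u]$ on $L_a$ is nonzero, so its kernel has $q/p$ elements. Put
$$R=\{v\in L_a\setminus0:[v,u]=0\},\qquad S=\{b(v):v\in R\},\qquad |S|=|R|=q/p-1\ge1,$$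
where the last inequality uses $n\ge2$.

**Step 3: the rotation.** Let $H=\zeta D_u+\bar\zeta D_u^*$, with $\zeta\in\{1,\mathrm i\}$ chosen so that the $D_u$-coefficient of $H$ is nonzero. If $p$ is odd, any $\zeta$ works, since $D_u^*$ is a multiple of $D_{-u}$ and $-u\ne u$. If $p=2$, then $D_u^2=\pm1$, so $D_u^*=\pm D_u$ and $H=(\zeta\pm\bar\zeta)D_u$. Take $\zeta=1$ for the plus sign and $\zeta=\mathrm i$ for the minus sign. Put $W_\theta=e^{\mathrm i\theta H}$, a unitary in the span of the $D_{ju}$, $j\in\mathbb F_p$, hence in $\mathcal A_c$. Let $\mathcal T_\theta$ consist of $B_c$, $W_\theta B_a$ and $B_b$ $(b\in S)$. These are $k=q/p+1=p^{n-1}+1$ bases.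

**Step 4: $\mathcal T_\theta$ is a set of MUBs.** Only pairs containing $W_\theta B_a$ need checking. Since $W_\theta\in\mathcal A_c$, we have $W_\theta B_c=B_c$ up to phases, so the pair with $B_c$ is $W_\theta(B_c,B_a)$, which is unbiased. For the pair with $B_b$, let $b=b(v_0)$ with $v_0\in R$, and let $0\ne v\in L_a$. We show $W_\theta D_vW_\theta^*\perp D_w$ for all $w\in L_b$.

If $[v,u]=0$, then $D_v$ commutes with $D_u$ and $D_u^*$, hence with $W_\theta$. So $W_\theta D_vW_\theta^*=D_v$, which is orthogonal to $D_w$ because $v\notin L_b$.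

If $[v,u]\ne0$, then $W_\theta D_vW_\theta^*$ lies in the span of the $D_{v+ju}$, $j\in\mathbb F_p$. Suppose $v+ju=w\in L_b$ for some $j$. Then $j\ne0$ because $L_a\cap L_b=0$, and $w\ne0$ because otherwise $v=-ju\in L_a\cap L_c=0$. Put $v_1=-j^{-1}v\in L_a\setminus0$. Then $u-v_1=j^{-1}(ju+v)=j^{-1}w\in L_b\setminus 0$, so $b(v_1)=b=b(v_0)$. By injectivity $v_1=v_0\in R$, whence $[v,u]=-j[v_0,u]=0$, a contradiction. So no $v+ju$ lies in $L_b$, and orthogonality holds.

**Step 5: infinitely many classes.** This shows that the curve $\theta\mapsto\mathcal T_\theta$ cannot stay in finitely many classes. Suppose sets of $k$ MUBs in $\mathbb C^q$ formed finitely many classes. A set has finitely many orderings of its bases and vectors, so the compact set $\mathcal M_k\subset U(q)^k$ of ordered sets of $k$ MUBs would be a finite union of orbits of $U(q)\times\mathbb T^k$. Orbits are compact, hence closed. Being finitely many and disjoint, they would also be open in $\mathcal M_k$. The smooth curve $\theta\mapsto\mathcal T_\theta$ (ordered) is connected, so it would lie in one orbit. That orbit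 is an embedded submanifold, so the velocity at $\theta=0$ would be tangent to it. The velocity has Hermitian component $H$ at $a$ and $0$ at the other bases. The description (4) of the tangent space, with $k$ in place of $d+1$ bases, yields a Hermitian $Y$ with $H-Y\in\mathcal A_a$ and $Y\in\mathcal A_b$ for $b\in S\ne\emptyset$. As $0\ne u\in L_c$, we have $u\notin L_b$ and $u\notin L_a$. So the $D_u$-coefficients of $Y$ and of $H-Y$ are $0$, and so is that of $H$. This contradicts the choice of $\zeta$. Hence there are infinitely many classes. For $d=4$ we have $p=n=2$ and $k=3=d-1$. $\blacksquare$
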